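# Riesz operators on $L_1$ as compact plus quasinilpotent operators

## Riesz operators with finite spectrum

Throughout, $X$ is an infinite-dimensional complex Banach space, $\mathcal L(X)$ is the algebra of bounded linear operators on $X$, $N(A)$ and $R(A)$ are the null space and the range of $A$, and $\rho(A)$ is the spectral radius.

**Definition (Fredholm, Riesz, quasinilpotent).** $A\in\mathcal L(X)$ is *Fredholm*, written $A\in\Phi(X)$, if $\dim N(A)<\infty$ and $\operatorname{codim}R(A)<\infty$. $T$ is a *Riesz operator* if $\lambda-T\in\Phi(X)$ for every nonzero $\lambda\in\mathbb C$. $Q$ is *quasinilpotent* if $\sigma(Q)=\{0\}$.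

Compact operators and quasinilpotent operators are Riesz. Here is a further source of examples: if $T^2$ is compact, then $T$ is Riesz. Indeed, for $\lambda\neq0$ the product $(\lambda-T)(\lambda+T)=\lambda^2-T^2$ is Fredholm and the factors commute, so $N(\lambda-T)\subset N(\lambda^2-T^2)$ is finite-dimensional and $R(\lambda-T)\supset R(\lambda^2-T^2)$ has finite codimension.

We use the following textbook facts.

* (a) $A$ is Fredholm if and only if it is invertible modulo finite-rank operators. Fredholm plus compact is Fredholm.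
* (b) If $T$ is Riesz, each nonzero point of $\sigma(T)$ is an isolated point of $\sigma(T)$ and an eigenvalue, with finite-rank spectral projection. Since $\sigma(T)$ is compact, $\{\lambda\in\sigma(T):|\lambda|\ge s\}$ is therefore finite for every $s>0$.
* (c) A compact perturbation of a Riesz operator is Riesz. $T$ is Riesz if and only if $T^*$ is.
* (d) The spectral radius is upper semicontinuous: if $\rho(A)<s$, there is $\varepsilon_0>0$ with $\rho(A+B)<s$ whenever $\|B\|<\varepsilon_0$.

Suppose first that a Riesz operator $T$ has only finitely many nonzero spectral points. Let $\Pi$ be the spectral projection for all of them, $E=R(\Pi)$ and $X_0=N(\Pi)$. Both spaces are invariant under $T$, $\dim E<\infty$, and $\sigma(T|_{X_0})=\{0\}$. Put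
$$K=T\Pi,\qquad Q=T(I-\Pi).$$
Then $K$ has finite rank. On $X=E\oplus X_0$ the operator $Q$ is $0\oplus T|_{X_0}$, so it is quasinilpotent. Hence $T=K+Q$ is compact plus quasinilpotent.

What changes if there are infinitely many nonzero eigenvalues? We would like to take a limit of $T\Pi_m$, where $\Pi_m$ belongs to more and more eigenvalues. The limit need not exist. On the orthogonal sum of countably many copies of $\mathbb C^2$ let
$$T=\bigoplus_m T_m,\qquad T_m=\begin{pmatrix}\lambda_m&1\\0&-\lambda_m\end{pmatrix},\qquad \lambda_m=\frac1m .$$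
Since $T_m^2=\lambda_m^2I$, the operator $T^2$ is compact and $T$ is Riesz. The spectral projection for $|\lambda|\ge\lambda_m$ is the projection $\Pi_m$ onto the first $m$ blocks, and $\|T\Pi_m-T\Pi_{m-1}\|=\|T_m\|\ge1$. So $T\Pi_m$ does not converge. In this example the remedy is visible. Subtract only the diagonal $K=\bigoplus_m\operatorname{diag}(\lambda_m,-\lambda_m)$. It is compact, and $(T-K)^2=0$.

## Peeling off eigenvalues, and the Hilbert space case

The remedy becomes a method once we organize it in stages. At each stage we push the spectral radius below a prescribed level by a finite-rank operator whose norm is controlled by the current spectral radius.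

**Definition (peeling).** Let $C\ge1$. We say that $X$ has property (P$_C$) if for every Riesz operator $T$ on $X$ with $\rho(T)>0$, every $0<s\le\rho(T)$ and every $0<\eta\le1$ there is a finite-rank $F\in\mathcal L(X)$ with
$$\|F\|\le(1+\eta)C\rho(T)\quad\text{and}\quad\rho(T-F)<s .$$

**Proposition 1.** Suppose $X$ has (P$_C$). Then for every Riesz operator $T$ on $X$ and every $0<\eta\le1$ we have $T=K+Q$, where $Q$ is quasinilpotent, $K$ is a norm limit of finite-rank operators, and $\|K\|\le(1+\eta)C\rho(T)$.

*Proof.* Let $r=\rho(T)$. If $r=0$, take $K=0$. Let $r>0$.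

**Step 1: choosing the pieces.** The aim is a norm convergent series $\sum F_k$. Put $T_0=T$ and $s_k=\eta r2^{-k-2}$. Inductively we choose finite-rank $F_k$ and set $T_k=T_{k-1}-F_k$, so that $\rho(T_k)<s_k$. Each $T_k$ is Riesz by (c). If $\rho(T_{k-1})<s_k$, take $F_k=0$. Otherwise apply (P$_C$) to $T_{k-1}$ and $s_k$. For $k=1$ use the parameter $\eta/2$, which gives $\|F_1\|\le(1+\eta/2)Cr$. For $k\ge2$ use the parameter $1$, which gives $\|F_k\|\le2C\rho(T_{k-1})\le2Cs_{k-1}$. Then
$$\sum_{k\ge2}\|F_k\|\le2C\sum_{k\ge1}\eta r2^{-k-2}=\tf12\,C\eta r .$$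
So $K=\sum_kF_k$ converges in norm, and $\|K\|\le(1+\eta/2)Cr+\frac12C\eta r=(1+\eta)Cr$.

**Step 2: the remainder is quasinilpotent.** Let $Q=T-K=\lim T_k$. We know $\rho(T_k)\to0$, and we must pass this to the limit. $K$ is compact, so $Q$ is Riesz. Suppose $0\ne\lambda\in\sigma(Q)$. By (b), there is a circle $\Gamma$ about $\lambda$ of radius less than $|\lambda|/2$ such that $\lambda$ is the only point of $\sigma(Q)$ on or inside $\Gamma$. Since $T_k\to Q$, for large $k$ the resolvents $(\zeta-T_k)^{-1}$ exist on $\Gamma$ and converge there uniformly to $(\zeta-Q)^{-1}$. Hence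
$$\frac1{2\pi i}\oint_\Gamma(\zeta-T_k)^{-1}d\zeta\longrightarrow\frac1{2\pi i}\oint_\Gamma(\zeta-Q)^{-1}d\zeta\neq0 .$$
If $\sigma(T_k)$ missed the interior of $\Gamma$, the left side would be $0$. So for all large $k$, $\sigma(T_k)$ meets the interior of $\Gamma$ and $\rho(T_k)\ge|\lambda|/2$. This contradicts $\rho(T_k)\to0$. Hence $\sigma(Q)=\{0\}$. $\square$

**Proposition 2.** An infinite-dimensional Hilbert space $H$ has (P$_1$). So every Riesz operator on $H$ is compact plus quasinilpotent.

*Proof.* Let $T$ be Riesz and $0<s\le\rho(T)$. Let $\Pi$ be the spectral projection of $T$ for the finite set $\{\lambda\in\sigma(T):|\lambda|\ge s\}$, let $E=R(\Pi)$ and $H_0=N(\Pi)$. Then $\rho(T|_{H_0})<s$. By Schur's theorem $E$ has an orthonormal basis $e_1,\dots,e_N$ with $Te_n\in\lambda_ne_n+\operatorname{span}(e_1,\dots,e_{n-1})$, where the $\lambda_n$ are eigenvalues of $T$. Put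
$$F=\sum_{n=1}^N\lambda_n\langle\,\cdot\,,e_n\rangle e_n,\qquad\text{so that}\quad \|F\|=\max_n|\lambda_n|\le\rho(T).$$
Let $P$ be the orthogonal projection onto $E$. With respect to $H=E\oplus E^\perp$ we have
$$T=\begin{pmatrix}T|_E&*\\0&T_{22}\end{pmatrix},\qquad T-F=\begin{pmatrix}T|_E-F|_E&*\\0&T_{22}\end{pmatrix}.$$
The block $T|_E-F|_E$ is strictly upper triangular, hence nilpotent. The map $(I-P)|_{H_0}:H_0\to E^\perp$ is an isomorphism, since $H_0$ is a closed complement of $E$. Moreover $(I-P)Tx=T_{22}(I-P)x$ for $x\in H_0$, because $TPx\in E$. So $T_{22}$ is similar to $T|_{H_0}$, and $\rho(T_{22})<s$. For $|\lambda|\ge s$ both diagonal blocks of $\lambda-(T-F)$ are invertible, so this operator is invertible. Hence $\rho(T-F)<s$. Proposition 1 gives the last assertion. $\square$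

Proposition 1 holds on any Banach space. In Proposition 2, the inner product was used for a single thing: the diagonal operator $F$ has norm $\max|\lambda_n|$ because the basis is orthonormal. What replaces this on $L_1$?

## The decompositions on $L_1[0,1]$ and the cost of a diagonal

**Definition (Fredholm perturbations).** $F\in\mathcal L(X)$ is a *Fredholm perturbation* if $A+F\in\Phi(X)$ for every $A\in\Phi(X)$. These operators form a closed two-sided ideal $\mathcal F(X)$, which contains the compact operators.

**Definition (West and Smyth decompositions).** A Riesz operator $T$ satisfies the *West decomposition* if $T=K+Q$ with $K$ compact and $Q$ quasinilpotent. It satisfies the *Smyth decomposition* if $T=F+Q$ with $F\in\mathcal F(X)$ and $Q$ quasinilpotent.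

The West decomposition implies the Smyth decomposition. An operator is *weakly compact* if it maps the unit ball to a relatively weakly compact (r.w.c.) set. It is known that on $L_1[0,1]$ (complex, Lebesgue measure) the ideal $\mathcal F$ is exactly the ideal of weakly compact operators. This ideal is strictly larger than the compact operators. Let $A_n$ be disjoint sets of positive measure with union $[0,1]$, let $r_n$ be the Rademacher functions, and let $Wf=\sum_n(\int_{A_n}f)\,r_n$. The image of the unit ball is bounded by $1$ in sup norm, so it is equi-integrable and hence r.w.c. But $W(1_{A_n}/|A_n|)=r_n$, and $\|r_n-r_m\|_1=1$ for $n\ne m$, so $W$ is not compact.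

The paper "Properties of Polynomially Riesz Operators on Some Banach Spaces" (https://www.univ-soukahras.dz/wpuploads/eprints/2011-116-302ec.pdf) poses as an open question whether all Riesz operators on $L_1[0,1]$ satisfy the Smyth or the West decomposition. Since West implies Smyth, the disjunction asks whether every Riesz operator on $L_1[0,1]$ is weakly compact plus quasinilpotent. The answer is yes, already with compact operators.

**Theorem 3.** Let $T$ be a Riesz operator on $L_1[0,1]$ and $\eta>0$. Then $T=K+Q$ with $Q$ quasinilpotent and $K$ a norm limit of finite-rank operators (so compact), with $\|K\|\le(1+\eta)\rho(T)$. Consequently, for $T\in\mathcal L(L_1[0,1])$ the following are equivalent: $T$ is Riesz; $T$ is compact plus quasinilpotent; $T$ is weakly compact plus quasinilpotent.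

**Theorem 4.** The same decomposition, with $\|K\|\le(1+\eta)C_X\rho(T)$ where $C_X$ depends only on $X$, holds for every Riesz operator on every infinite-dimensional $X$ such that either $X$ or $X^*$ is isomorphic to some $L_1(\mu)$, $\mu$ an arbitrary measure. If the isomorphism is isometric, $C_X=1$. This covers all (infinite-dimensional) $L_1(\mu)$, $C_0(\Omega)$, $L_\infty(\mu)$ with $\mu$ $\sigma$-finite, and $c_0$.

**Proposition 5 (the order $\rho(T)$ is optimal).** For the projection $Tf=(\int f)\mathbf 1$ on $L_1[0,1]$ we have $\rho(T)=1$, and $T-K$ is not quasinilpotent whenever $K$ is bounded with $\|K\|<1/6$.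

By Proposition 1, the task is to prove (P$_C$). The sensible first attempt copies Proposition 2. Take a basis $e_1,\dots,e_N$ of $E$ in which $T|_E$ is upper triangular, with biorthogonal functionals extended to $f_n\in X^*$, and subtract $\sum_n\lambda_n\,f_n(\cdot)\,e_n$. The new spectral radius is indeed less than $s$. What is missing is a norm estimate by a fixed multiple of $\max|\lambda_n|$. The obvious estimates involve $\|f_n\|$ or $N$, and at the $k$-th stage of Proposition 1 nothing controls these quantities, so the series $\sum F_k$ may diverge.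

Here is an example where it does. Let $A=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. The tensor power $A^{\otimes m}$ is a symmetric orthogonal $2^m\times2^m$ matrix with entries $\pm2^{-m/2}$, so $(A^{\otimes m})^2=I$. Its eigenvalues are $\pm1$, and it is diagonalizable. Put
$$T=\bigoplus_m2^{-m/2}A^{\otimes m}\quad\text{on}\quad \ell_1=\Big(\bigoplus_m\ell_1^{2^m}\Big)_{1}.$$
Each column of the $m$-th block has $2^m$ entries of modulus $2^{-m}$, hence $\ell_1$-norm $1$. So $\|T\|=1$. Since $T^2=\bigoplus_m2^{-m}I$ is compact, $T$ is Riesz. In eigenvector bases of the blocks, $\sum_n\lambda_nf_n(\cdot)e_n$ over the first $m$ blocks is $T$ restricted to these blocks. Two consecutive partial sums differ by a block of norm $1$, although the eigenvalues are $\pm2^{-m/2}$. The partial sums do not converge, and $T$ is not compact, because it maps unit vectors from different blocks to disjoint vectors of norm $1$. On $\ell_2$ the same blocks have norm $2^{-m/2}$. The same phenomenon occurs on $L_1[0,1]$. With $A_n$ as above, $J(a)=\sum a_n1_{A_n}/|A_n|$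 embeds $\ell_1$ isometrically and $P(f)=(\int_{A_n}f)_n$ is a left inverse of norm one. The operator $JTP$ has compact square, so it is Riesz, and it is not compact since $T=P(JTP)J$.

So killing the eigenvalues directly may cost too much. The way out is an indirect perturbation, which we first try on a single eigenvalue.

## One eigenvalue and a long chain

Suppose $Se=\lambda_1e$, and suppose that there is some free room: vectors $u_1,\dots,u_L$ with $Su_l=0$. On the span of $e,u_1,\dots,u_L$ let
$$We=c\,u_1,\qquad Wu_l=r_1u_{l+1}+b_le\quad(u_{L+1}:=0).$$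
The coefficient $c$ must be very small, because on the whole space "$e\mapsto c\,u_1$" becomes $x\mapsto c f(x)u_1$ with a functional $f$ of possibly huge norm. The weight $r_1$ will be slightly larger than $|\lambda_1|$, and the return coefficients $b_l$ are ours to choose.

Let us compute the eigenvalues of $S-W$. For $\lambda\ne0$ and $x=ve+\sum a_lu_l$, the equation $(S-W)x=\lambda x$ reads
$$\lambda_1v-\sum_lb_la_l=\lambda v,\qquad -cv=\lambda a_1,\qquad -r_1a_l=\lambda a_{l+1}.$$
So $a_l=-c(-r_1)^{l-1}\lambda^{-l}v$. If $v=0$, then $x=0$. Otherwise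
$$\lambda-\lambda_1-c\sum_{l=1}^Lb_l(-r_1)^{l-1}\lambda^{-l}=0,\qquad\text{that is,}\qquad \lambda\,h(1/\lambda)=0,$$
$$h(z)=1-\lambda_1z+\sum_{l=1}^Lh_{l+1}z^{l+1},\qquad h_{l+1}=-c\,b_l(-r_1)^{l-1}.$$
By choosing the $b_l$ we can prescribe all coefficients of $h$ except the first two. Two conditions are to be met.

First, $\rho(S-W)<s$ means that $h$ has no zero in $|z|\le1/s$. The chain has to be long for this. The trace of $W$ is $0$, so the $L+1$ eigenvalues of $S-W$ sum to $\lambda_1$, and $|\lambda_1|<(L+1)s$.

Second, $|b_l|=|h_{l+1}|/(c\,r_1^{l-1})$ must be small. Since $1/c$ is huge, this suggests $h_2=\dots=h_k=0$ up to a large $k$, followed by coefficients with $|h_j|\le|\lambda_1|^j$. For then $|b_l|\le\frac{|\lambda_1|^2}{c}\big(|\lambda_1|/r_1\big)^{l-1}$ for $l\ge k$, and since $r_1>|\lambda_1|$, a large $k$ beats $1/c$. The whole perturbation then has norm about $r_1\approx|\lambda_1|$, the norm of the weighted shift along the chain.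

So we need a polynomial $1-\lambda_1z+O(z^{k+1})$, with bounded coefficients in this sense, without zeros in a given disk. The polynomial $1-\lambda_1z$ itself has the zero $1/\lambda_1$. An exponential has no zeros at all.

**Lemma 6.** Let $\mu\in\mathbb C\setminus\{0\}$, $k\ge1$ and
$$h(z)=\exp\Big(-\sum_{j=1}^k\frac{(\mu z)^j}j\Big)=\sum_{j\ge0}h_jz^j .$$
Then $h_0=1$, $h_1=-\mu$, $h_j=0$ for $2\le j\le k$, and $|h_j|\le|\mu|^j$ for all $j$. For every $s>0$, the Taylor polynomials $h^{(J)}(z)=\sum_{j\le J}h_jz^j$ have no zeros in $|z|\le1/s$ if $J$ is large enough.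

*Proof.* Put $w=\mu z$. For $|w|<1$, since $1-w=\exp(-\sum_{j\ge1}w^j/j)$,
$$\exp\Big(-\sum_{j\le k}\frac{w^j}j\Big)=(1-w)\exp\Big(\sum_{j>k}\frac{w^j}j\Big)=1-w+O(w^{k+1}).$$
This gives the first coefficients. The moduli of the coefficients of $\exp(-p)$, where $p=\sum_{j\le k}w^j/j$ has nonnegative coefficients, are at most the coefficients of $\exp(p)$, and these are at most the coefficients of $\exp(\sum_{j\ge1}w^j/j)=1/(1-w)$, which all equal $1$. So $|h_j|\le|\mu|^j$. Finally, $h$ is entire and zero-free, so $|h|$ is bounded below by a positive number on $|z|\le1/s$, and $h^{(J)}\to h$ uniformly there. $\square$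

For $k=2$, for instance, $\exp(-w-w^2/2)=1-w+\frac13w^3+\cdots$.

## Free room in $\ell_1^M$ and the peeling step

In the model the chain was annihilated by $S$ and did not interact with $e$. Here is the approximate version that we ask of $T$.

**Definition (condition (R$_C$)).** Let $T\in\mathcal L(X)$ and $C\ge1$. Then $T$ has (R$_C$) if for every finite-dimensional $E\subset X$, $M\in\mathbb N$ and $\varepsilon>0$ there are $i_0:\ell_1^M\to X$ and $q_0:X\to\ell_1^M$ with
$$q_0i_0=I,\quad\|i_0\|\le C,\quad\|q_0\|\le1+\varepsilon,\quad\|Ti_0\|\le\varepsilon,\quad\|q_0|_E\|\le\varepsilon .$$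

For example, $T=0$ on $\ell_1$ has (R$_1$). Let $i_0$ map $\ell_1^M$ onto the coordinates $m+1,\dots,m+M$ and let $q_0$ read these coordinates off. For $m$ large, $\|q_0|_E\|\le\varepsilon$, because tails tend to $0$ uniformly on the compact unit ball of $E$. The identity never has (R$_C$), since $\|i_0\|\ge1/\|q_0\|\ge1/(1+\varepsilon)$.

**Proposition 7.** Let $T$ be a Riesz operator on $X$ having (R$_C$), $0<s\le r:=\rho(T)$, $0<\eta\le1$. Then there is a finite-rank $F$ with $\|F\|\le(1+\eta)Cr$ and $\rho(T-F)<s$.

*Proof.*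

**Step 1: isolating the large eigenvalues.** We collect everything that depends on $T$ and $s$ alone. Let $\Pi$ be the spectral projection of $T$ for the finite nonempty set $\{\lambda\in\sigma(T):|\lambda|\ge s\}$, let $E=R(\Pi)$, $N=\dim E\ge1$ and $X_0=N(\Pi)$. Then $\rho(T|_{X_0})<s$. Choose a basis $e_1,\dots,e_N$ of $E$ with $\|e_n\|=1$ and
$$Te_n\in\lambda_ne_n+\operatorname{span}(e_1,\dots,e_{n-1}),\qquad s\le|\lambda_n|\le r .$$
Let $\varphi_n\in E^*$ be the biorthogonal functionals and $f_n=\varphi_n\circ\Pi\in X^*$. We have no control over $\|f_n\|$, and need none.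

**Step 2: fixing the parameters.** The order matters. All of the following, including the dimension $M$ of the room, is chosen before the room itself. Fix $\eta_1\in(0,1]$ with $(1+\eta_1)^2+\eta_1\le1+\eta$ and put $r_1=(1+\eta_1/2)r$. Then choose successively:

* $c>0$ with $c\sum_n\|f_n\|\le\eta_1r/4$;
* $k\in\mathbb N$ with $\dfrac{r^2}c\Big(\dfrac r{r_1}\Big)^{k-1}\le\eta_1r/4$;
* with $h_n(z)=\exp\big(-\sum_{j=1}^k(\lambda_nz)^j/j\big)=\sum_jh_{n,j}z^j$, an integer $J>k$ such that none of the Taylor polynomials $h_n^{(J)}$, $1\le n\le N$, has a zero in $|z|\le1/s$.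

The last choice is possible by Lemma 6, which also gives
$$h_{n,0}=1,\quad h_{n,1}=-\lambda_n,\quad h_{n,j}=0\ (2\le j\le k),\quad|h_{n,j}|\le|\lambda_n|^j\le r^j. \tag{1}$$
Put $L=J-1\ge1$ and $M=NL$. There will be one chain of length $L$ for each $n$.

**Step 3: exact room.** We correct $i_0,q_0$ so that the room lies in $X_0$ and is invisible from $E$, and we correct $T$ so that it vanishes on the room. By (d) there is $\varepsilon_0>0$ such that $\rho(T|_{X_0}+B)<s$ for all $B\in\mathcal L(X_0)$ with $\|B\|<\varepsilon_0$. Take $i_0,q_0$ from (R$_C$) for this $E$, this $M$ and a small $\varepsilon$. Since all $\lambda_n\ne0$, $T|_E$ is invertible. From $T|_E\,\Pi i_0=\Pi Ti_0$ we get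
$$\|\Pi i_0\|\le\|(T|_E)^{-1}\|\,\|\Pi\|\,\varepsilon,\qquad\text{and}\qquad\|q_0\Pi\|\le\|\Pi\|\,\varepsilon .$$
Let
$$q=q_0(I-\Pi),\qquad D=q_0(I-\Pi)i_0=I-q_0\Pi i_0,\qquad i=(I-\Pi)i_0D^{-1}.$$
Since $\|q_0\Pi i_0\|\le C\|\Pi\|\varepsilon$, for small $\varepsilon$ the operator $D$ is invertible and $\|D^{-1}\|\le(1-C\|\Pi\|\varepsilon)^{-1}$. Clearly $\Pi i=0$ and $q\Pi=0$, and $qi=q_0(I-\Pi)i_0D^{-1}=I$. For the norms,
$$\|q\|\le1+\varepsilon+\|\Pi\|\varepsilon,\qquad\|i\|\le\frac{C+\|(T|_E)^{-1}\|\|\Pi\|\varepsilon}{1-C\|\Pi\|\varepsilon},\qquad\|Ti\|=\|(I-\Pi)Ti_0D^{-1}\|\le\frac{\|I-\Pi\|\varepsilon}{1-C\|\Pi\|\varepsilon}.$$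
Hence, if $\varepsilon$ is small enough,
$$qi=I,\quad\Pi i=0,\quad q\Pi=0,\quad\|i\|\|q\|,\ \|i\|,\ \|q\|\le(1+\eta_1)C,\quad\|Tiq\|<\min(\varepsilon_0,\eta_1r). \tag{2}$$
Put $S=T-Tiq$. By (2), $\Pi Tiq=T\Pi iq=0$ and $Tiq\,\Pi=0$. So $S$ commutes with $\Pi$, $S|_E=T|_E$, and $S|_{X_0}=T|_{X_0}+B$ with $B=-Tiq|_{X_0}\in\mathcal L(X_0)$ and $\|B\|<\varepsilon_0$. Therefore $\rho(S|_{X_0})<s$. Also
$$Si=Ti-Ti(qi)=0. \tag{3}$$

**Step 4: the perturbation through the chains.** We build the model of the previous section simultaneously for all $n$ and check its norm. Index the unit vectors of $\ell_1^M$ as $u_{n,l}$, $1\le n\le N$, $1\le l\le L$. Define $\gamma:X\to\ell_1^M$, $\delta:\ell_1^M\to\ell_1^M$ and $\beta:\ell_1^M\to E\subset X$ by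
$$\gamma x=c\sum_nf_n(x)u_{n,1},\qquad\delta u_{n,l}=r_1u_{n,l+1}\ (l<L),\quad\delta u_{n,L}=0,\qquad\beta u_{n,l}=b_{n,l}e_n,$$
$$b_{n,l}=-\frac{h_{n,l+1}}{c(-r_1)^{l-1}},\qquad\text{and put}\qquad W=i\gamma+\beta q+i\delta q .$$
By (1), $b_{n,l}=0$ for $l<k$, since then $2\le l+1\le k$. For $l\ge k$,
$$|b_{n,l}|\le\frac{r^{l+1}}{c\,r_1^{l-1}}=\frac{r^2}c\Big(\frac r{r_1}\Big)^{l-1}\le\frac{\eta_1r}4 .$$
The norm of an operator on $\ell_1^M$ is the maximum of the norms of the images of the unit vectors. So $\|\beta\|\le\eta_1r/4$ and $\|\delta\|\le r_1$. Also $\|\gamma\|\le c\sum\|f_n\|\le\eta_1r/4$. By (2),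
$$\|W\|\le(1+\eta_1)C\Big(\frac{\eta_1r}4+\frac{\eta_1r}4+r_1\Big)=(1+\eta_1)C\,(1+\eta_1)r=(1+\eta_1)^2Cr. \tag{4}$$

**Step 5: reducing the eigenvalue equation to $E$.** We show $\rho(S-W)<s$. The operator $S-W=T-(Tiq+W)$ is Riesz by (c), as $Tiq+W$ has finite rank. So if $\rho(S-W)\ge s$, then by (b) there are $|\lambda|\ge s$ and $x\ne0$ with $(S-W)x=\lambda x$. Put $a=qx$, $v=\Pi x$, $x_0=x-v\in X_0$. The equation is
$$Sx-i\gamma x-\beta a-i\delta a=\lambda x, \tag{5}$$
and $\gamma x=\gamma v$ because $f_n=\varphi_n\circ\Pi$. Apply $I-\Pi$ to (5). Since $S$ commutes with $\Pi$, $\Pi i=0$ and $R(\beta)\subset E$, we get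
$$(\lambda-S)x_0=-i(\gamma v+\delta a).$$
Now $\lambda-S|_{X_0}$ is invertible on $X_0$, $R(i)\subset X_0$, and $(\lambda-S)i=\lambda i$ by (3). Hence
$$x_0=-\lambda^{-1}i(\gamma v+\delta a). \tag{6}$$
Apply $q$. As $q\Pi=0$ and $qi=I$, $a=qx_0=-\lambda^{-1}(\gamma v+\delta a)$, that is, $(\lambda+\delta)a=-\gamma v$. Since $\delta$ is nilpotent, $a=-(\lambda+\delta)^{-1}\gamma v$. Apply $\Pi$ to (5): $(\lambda-S)v=-\beta a$. Together,
$$\big[\lambda-S|_E-\beta(\lambda+\delta)^{-1}\gamma|_E\big]v=0. \tag{7}$$

**Step 6: the operator in (7) is invertible.** It is upper triangular, and we compute its diagonal. We have $\gamma e_n=c\,u_{n,1}$, and the geometric series gives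
$$(\lambda+\delta)^{-1}u_{n,1}=\sum_{l=1}^L\lambda^{-l}(-\delta)^{l-1}u_{n,1}=\sum_{l=1}^L(-r_1)^{l-1}\lambda^{-l}u_{n,l} .$$
So $\beta(\lambda+\delta)^{-1}\gamma|_E$ is diagonal in the basis $(e_n)$, with entries $c\sum_lb_{n,l}(-r_1)^{l-1}\lambda^{-l}$. Since $S|_E=T|_E$ is upper triangular with diagonal entries $\lambda_n$, the operator in (7) is upper triangular with diagonal entries
$$\lambda-\lambda_n-c\sum_{l=1}^Lb_{n,l}(-r_1)^{l-1}\lambda^{-l}=\lambda-\lambda_n+\sum_{l=1}^{J-1}h_{n,l+1}\lambda^{-l}=\lambda\,h_n^{(J)}(1/\lambda).$$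
These are nonzero, since $|1/\lambda|\le1/s$. Hence $v=0$, then $a=-(\lambda+\delta)^{-1}\gamma v=0$, then $x_0=0$ by (6). So $x=0$, a contradiction, and $\rho(S-W)<s$.

**Step 7: the operator $F$.** Let $F=Tiq+W$, which has finite rank. Then $T-F=S-W$, and by (2) and (4), using $C\ge1$,
$$\|F\|\le\eta_1r+(1+\eta_1)^2Cr\le(1+\eta)Cr .\qquad\square$$

## Disjoint functions almost annihilated by a Riesz operator

It remains to find the room in $L_1(\mu)$. Disjointly supported functions of norm one span $\ell_1^M$ isometrically and are complemented by norm-one projections, so we look for disjoint functions $z_k$ with $\|Tz_k\|$ small.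

Consider $Tf=(\int f)\mathbf 1$ on $L_1[0,1]$. A sequence of positive disjoint bumps of norm one does not work, since each is mapped to $\mathbf 1$. The images do not vary, however, so normalized differences of two bumps work. In general, we first find concentrating functions whose images are, up to a small error, in an r.w.c. set, and then take differences of convex combinations.

We recall the tools. A bounded set $H\subset L_1(\nu)$, $\nu$ a probability, is *equi-integrable* if $\sup_{f\in H}\|f1_{|f|>K}\|\to0$ as $K\to\infty$. Sets bounded in sup norm are equi-integrable; the functions $n1_{[0,1/n]}$ on $[0,1]$ are not. By the Dunford–Pettis theorem equi-integrable sets are r.w.c. A lemma of Grothendieck says that a set which for every $\tau>0$ lies in (r.w.c. set)$+\tau B_X$ is r.w.c. By the Eberlein–Šmulian theorem a set is r.w.c. if and only if each sequence in it has a weakly convergent subsequence. Mazur's theorem says that a weak limit of a sequence lies in the norm closure of the convex hull of every tail. Finally, infinite-dimensional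 $L_1(\mu)$ is not reflexive, and boundary points of the spectrum are approximate eigenvalues.

**Lemma 8.** Let $X=L_1(\mu)$ be infinite-dimensional, $T$ a Riesz operator on $X$, $\varepsilon>0$. There is a sequence $(z_k)$ of norm-one, pairwise disjointly supported functions in $X$ with $\|Tz_k\|\le\varepsilon$ for all $k$.

*Proof.* Put $\varepsilon'=\varepsilon/3$.

**Step 1: an approximate eigenvector modulo weak compactness.** The aim is a sequence that is far from weakly compact, while its image under $T$ is nearly weakly compact. Let $w(X)\subset\ell_\infty(X)$ be the set of bounded sequences with r.w.c. range. It is a linear subspace, and it is closed by Grothendieck's lemma. Let $Z=\ell_\infty(X)/w(X)$. As $X$ is not reflexive, its unit ball is not weakly compact, and Eberlein–Šmulian gives a sequence in the ball without weakly convergent subsequence. So $Z\ne0$. Each $A\in\mathcal L(X)$ acts coordinatewise on $\ell_\infty(X)$, preserves $w(X)$, and so induces $\hat A\in\mathcal L(Z)$. The map $A\mapsto\hat A$ is a unital homomorphism,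 and $\hat A=0$ if $A$ has finite rank, since bounded sets in finite-dimensional spaces are r.w.c. For $\lambda\ne0$, $\lambda-T$ is invertible modulo finite-rank operators, by (a), so $\lambda-\hat T$ is invertible. Hence $\sigma(\hat T)=\{0\}$, and $0$ is a boundary point of the spectrum, so an approximate eigenvalue. Thus there is an element of $Z$ of norm $1$ whose image under $\hat T$ has norm less than $\varepsilon'$. In terms of a representative $x=(x_n)$, we have $\operatorname{dist}(x,w(X))=1$ and
$$Tx_n=w_n+d_n,\qquad(w_n)\in w(X),\qquad\sup_n\|d_n\|<\varepsilon'. \tag{8}$$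

**Step 2: passing to a probability measure.** This makes equi-integrability available. All $x_n$ vanish off a common $\sigma$-finite set $\Omega_0$. Choose $\varrho>0$ on $\Omega_0$ with $\int_{\Omega_0}\varrho\,d\mu=1$ and put $d\nu=\varrho\,d\mu$. The map $f\mapsto f/\varrho$ is an isometry of $L_1(\Omega_0,\mu)$ onto $L_1(\nu)$ that preserves disjointness. So we regard the $x_n$ as elements of $L_1(\nu)$, $\nu$ a probability, with $L_1(\nu)$ a closed subspace of $X$. (On $L_1[0,1]$ this step is superfluous.) Let $C_0=\sup_n\|x_n\|$.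

**Step 3: splitting off the equi-integrable part.** We write a subsequence of $(x_n)$ as an r.w.c. sequence plus a sequence with supports shrinking to measure $0$ and norms bounded below. For each $K$ the sequence $(x_n1_{|x_n|\le K})_n$ is equi-integrable, so it lies in $w(X)$. Since $\operatorname{dist}(x,w(X))=1$,
$$\sup_n\|x_n1_{|x_n|>K}\|\ge1\qquad\text{for all }K. \tag{9}$$
Let $a(K)=\limsup_n\|x_n1_{|x_n|>K}\|$, which is nonincreasing in $K$. We claim $a(K)\ge1$. Otherwise there are $t\in(0,1)$ and $n_0$ with $\|x_n1_{|x_n|>K}\|\le t$ for $n\ge n_0$. Choosing $K'\ge K$ with $\|x_n1_{|x_n|>K'}\|\le t$ for the finitely many $n<n_0$, we get $\sup_n\|x_n1_{|x_n|>K'}\|\le t<1$, contrary to (9).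

Let $a=\lim_{K\to\infty}a(K)\ge1$. As $a(j)\ge a$, we can choose $n_1<n_2<\cdots$ such that
$$v_j=x_{n_j}1_{|x_{n_j}|>j},\qquad u_j=x_{n_j}-v_j,\qquad\|v_j\|\ge a-\frac1j .$$
For $j\ge K$ we have $u_j1_{|u_j|>K}=x_{n_j}1_{K<|x_{n_j}|\le j}$, so $\|u_j1_{|u_j|>K}\|=\|x_{n_j}1_{|x_{n_j}|>K}\|-\|v_j\|$. Hence
$$\limsup_j\|u_j1_{|u_j|>K}\|\le a(K)-a\longrightarrow0\qquad(K\to\infty).$$
For any finite number of indices $j$, $\|u_j1_{|u_j|>K}\|\to0$ as $K\to\infty$. So $(u_j)$ is equi-integrable, hence r.w.c. Moreover $\nu(\operatorname{supp}v_j)\le C_0/j\to0$.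

**Step 4: making the concentrating part disjoint.** By absolute continuity of the integral we may pass to a subsequence, relabeled as $x_{n_l}=u_l+v_l$, with $\|v_l1_{\operatorname{supp}v_m}\|\le2^{-m}$ for all $l<m$: having chosen the first $m-1$ terms, take the next support small enough. Let
$$v_l'=v_l\,1_{(\bigcup_{m>l}\operatorname{supp}v_m)^c}.$$
For $l<m$, $v'_m$ lives on $\operatorname{supp}v_m$, where $v_l'$ vanishes. So the $v_l'$ are pairwise disjoint. Also $\|v_l'-v_l\|\le\sum_{m>l}2^{-m}=2^{-l}$. In particular $\|v_l'\|\ge\frac12$ for large $l$.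

**Step 5: removing the weakly compact part of the images.** We now take the differences. By (8),
$$Tv_l'=g_l+d_l',\qquad g_l=w_{n_l}-Tu_l,\qquad d_l'=d_{n_l}+T(v_l'-v_l).$$
The $g_l$ range in an r.w.c. set, and $\|d_l'\|\le\sup_n\|d_n\|+\|T\|2^{-l}\le\varepsilon'$ for large $l$, since $\sup_n\|d_n\|<\varepsilon'$. Pass to a subsequence with $g_l\to g$ weakly. By Mazur's theorem, applied to later and later tails, there are successive finite blocks $B_1<B_2<\cdots$ of indices and convex combinations $G_k=\sum_{l\in B_k}a_lg_l$ with $G_k\to g$ in norm. Put $V_k=\sum_{l\in B_k}a_lv_l'$ with the same coefficients. The $V_k$ are pairwise disjoint. By disjointness of the $v'_l$, $\|V_k\|=\sum_{l\in B_k}a_l\|v_l'\|\ge\frac12$ for large $k$. So for large $k$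
$$\|V_{2k}-V_{2k+1}\|=\|V_{2k}\|+\|V_{2k+1}\|\ge1,$$
$$\|T(V_{2k}-V_{2k+1})\|\le\|G_{2k}-G_{2k+1}\|+2\varepsilon'\le3\varepsilon'=\varepsilon .$$
The normalizations of $V_{2k}-V_{2k+1}$, for $k$ large, are the required functions. $\square$

**Lemma 9.** Every Riesz operator on an infinite-dimensional $L_1(\mu)$ has (R$_1$). If $U:X\to L_1(\mu)$ is an isomorphism of an infinite-dimensional space $X$ onto $L_1(\mu)$ with $\|U\|\le1$ and $\|U^{-1}\|\le C$, every Riesz operator on $X$ has (R$_C$). In both cases one can take $\|q_0\|\le1$.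

*Proof.* Let $T$ be Riesz on $L_1(\mu)$, and let $E,M,\varepsilon$ be given. Take $(z_k)$ from Lemma 8, and let $s_k=\overline{z_k}/|z_k|$ on $\operatorname{supp}z_k$, $s_k=0$ elsewhere. For an $m$ to be chosen let
$$i_0a=\sum_{k=1}^Ma_kz_{m+k},\qquad q_0x=\Big(\int x\,s_{m+k}\,d\mu\Big)_{k=1}^M .$$
The $z_k$ are disjoint of norm one, so $i_0$ is isometric and $\int z_js_k\,d\mu=1$ if $j=k$ and $0$ otherwise, which gives $q_0i_0=I$. Next, $\|Ti_0\|=\max_{k\le M}\|Tz_{m+k}\|\le\varepsilon$. Finally,
$$\|q_0x\|\le\int_{A_m}|x|\,d\mu\le\|x\|,\qquad A_m=\bigcup_{k>m}\operatorname{supp}z_k .$$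
The sets $A_m$ decrease to the empty set, so $\int_{A_m}|x|\to0$ for each $x$. As functions of $x$ these integrals are $1$-Lipschitz, so the convergence is uniform on the compact unit ball of $E$. Hence $\|q_0|_E\|\le\varepsilon$ for large $m$.

For the second statement, $UTU^{-1}$ is Riesz on $L_1(\mu)$. Take $i_0,q_0$ for $UTU^{-1}$, $UE$, $M$ and $\varepsilon/C$, and use $U^{-1}i_0$ and $q_0U$. Then $(q_0U)(U^{-1}i_0)=I$, $\|U^{-1}i_0\|\le C$, $\|q_0U\|\le1$, and $\|TU^{-1}i_0\|=\|U^{-1}(UTU^{-1})i_0\|\le C\cdot\varepsilon/C=\varepsilon$. Moreover $\|q_0U|_E\|\le(\varepsilon/C)\|U\|\le\varepsilon$. $\square$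

## The decomposition on $L_1[0,1]$

*Proof of Theorem 3.* By Lemma 9 every Riesz operator on $L_1[0,1]$ has (R$_1$). By Proposition 7, $L_1[0,1]$ has (P$_1$). Proposition 1 gives the decomposition for $0<\eta\le1$. For $\eta>1$ use the one for $\eta=1$.

So Riesz implies compact plus quasinilpotent, and compact operators are weakly compact. Conversely, let $T=W+Q$ with $W$ weakly compact and $Q$ quasinilpotent. For $\lambda\ne0$ the operator $\lambda-Q$ is invertible, hence Fredholm, and $-W\in\mathcal F(L_1[0,1])$. So $\lambda-T=(\lambda-Q)-W$ is Fredholm, and $T$ is Riesz. $\square$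

In particular, all Riesz operators on $L_1[0,1]$ satisfy both the West and the Smyth decomposition.

## Spaces isomorphic to $L_1(\mu)$ and preduals

*Proof of Theorem 4, case $X\cong L_1(\mu)$.* Scale an isomorphism so that $\|U\|\le1$ and $\|U^{-1}\|\le C$, with $C=1$ if it is isometric. Lemma 9, Proposition 7 and Proposition 1 apply as before, with $C_X=C$.

For the case of the dual we work with $T^*$ on $X^*$, and must return to $X$ at the end. The finite-rank operator found on $X^*$ has to be an adjoint, that is, weak$^*$-continuous. The only ingredient not already weak$^*$-continuous is $q_0$. The principle of local reflexivity (Lindenstrauss–Rosenthal; Johnson–Rosenthal–Zippin) repairs it. It says: given finite-dimensional $G\subset X^{**}$, $H\subset X^*$ and $\theta>0$, there is a linear $A:G\to X$ with $\|A\|\le1+\theta$ and $\langle x^*,A\psi\rangle=\langle\psi,x^*\rangle$ for all $\psi\in G$, $x^*\in H$.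

**Lemma 10.** Let $U:X^*\to L_1(\mu)$ be an isomorphism onto, with $\|U\|\le1$, $\|U^{-1}\|\le C$, and let $T$ be Riesz on $X$. Then $T^*$ has (R$_C$), and the maps $q_0$ can be taken weak$^*$-continuous.

*Proof.* $T^*$ is Riesz by (c). Given $E\subset X^*$, $M$ and $\varepsilon$, Lemma 9 provides $i_0:\ell_1^M\to X^*$ and $q_0:X^*\to\ell_1^M$ as in (R$_C$), with $\|q_0\|\le1$. Write $q_0x^*=(\psi_k(x^*))_{k=1}^M$ with $\psi_k\in X^{**}$. Apply local reflexivity with $G=\operatorname{span}\{\psi_k\}$, $H=E+R(i_0)$ and $\theta=\varepsilon$, and put $q_0'x^*=(\langle x^*,A\psi_k\rangle)_{k=1}^M$. This map is weak$^*$-continuous, since $A\psi_k\in X$. It agrees with $q_0$ on $E+R(i_0)$. So $q_0'i_0=I$ and $\|q_0'|_E\|\le\varepsilon$. Finally,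
$$\|q_0'\|=\sup_{|\epsilon_k|=1}\Big\|\sum_k\epsilon_kA\psi_k\Big\|\le(1+\varepsilon)\sup_{|\epsilon_k|=1}\Big\|\sum_k\epsilon_k\psi_k\Big\|=(1+\varepsilon)\|q_0\|\le1+\varepsilon .\qquad\square$$

*Proof of Theorem 4, case $X^*\cong L_1(\mu)$.* Let $U$ be as in Lemma 10, with $C=1$ if there is an isometric isomorphism. We show that $X$ has (P$_C$). Let $T$ be Riesz on $X$, $0<s\le r=\rho(T)=\rho(T^*)$, $0<\eta\le1$. Let $\Pi$ be the spectral projection of $T$ for $|\lambda|\ge s$. The corresponding spectral projection of $T^*$ is $\Pi^*$. Run the proof of Proposition 7 for $T^*$, with $\Pi^*$ in the place of $\Pi$, and with a weak$^*$-continuous $q_0$ from Lemma 10. We obtain a finite-rank operator on $X^*$,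
$$F=T^*iq+i\gamma+\beta q+i\delta q,\qquad\|F\|\le(1+\eta)Cr,\qquad\rho(T^*-F)<s .$$
It is weak$^*$-continuous, for the following reasons. The map $q=q_0(I-\Pi^*)$ is a composition of weak$^*$-continuous maps. In $\gamma x^*=c\sum_nf_n(x^*)u_{n,1}$ we have $f_n=\varphi_n\circ\Pi^*$, where $\Pi^*$ is weak$^*$-continuous with finite-dimensional range and $\varphi_n$ is a linear functional on that range, so $f_n$ is weak$^*$-continuous. The maps $i,\beta,\delta$ are linear on the finite-dimensional space $\ell_1^M$, hence continuous for any vector topology on the target. And $T^*$ is an adjoint. Therefore $F=G^*$ with $G\in\mathcal L(X)$ of finite rank, $\|G\|=\|F\|\le(1+\eta)Cr$, and $\rho(T-G)=\rho(T^*-G^*)<s$. So $X$ has (P$_C$), and Proposition 1 gives the decomposition with $C_X=C$, again using $\eta=1$ if $\eta>1$.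

The listed examples are covered. The spaces $L_1(\mu)$ belong to the first case. The dual of $C_0(\Omega)$ is isometric to an $L_1(\mu)$-space (Kakutani), $L_\infty(\mu)$ with $\mu$ $\sigma$-finite is isometric to a $C(K)$, and $c_0=C_0(\mathbb N)$. $\square$

## A lower bound for the norm of the compact part

*Proof of Proposition 5.* Let $Tf=(\int f)\mathbf 1$ on $L_1[0,1]$. Then $T^2=T$ and $\|T\|=1$, so $\sigma(T)=\{0,1\}$ and $\rho(T)=1$. For $\lambda\ne0,1$, one checks by multiplying out that
$$(\lambda-T)^{-1}=\lambda^{-1}\big(I+(\lambda-1)^{-1}T\big).$$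

**Step 1: resolvent bounds on a contour around $1$.** On the line $\operatorname{Re}\lambda=\frac12$ we have $|\lambda|,|\lambda-1|\ge\frac12$, so the norm is at most $2(1+2)=6$. For $|\lambda|\ge3$ it is at most $\frac13(1+\frac12)=\frac12$. Let $\Gamma$ be the contour formed by the chord $\operatorname{Re}\lambda=\frac12$, $|\lambda|\le3$, and the arc $|\lambda|=3$, $\operatorname{Re}\lambda\ge\frac12$. It surrounds $1$ and not $0$, and on it $\|(\lambda-T)^{-1}\|\le6$.

**Step 2: a small perturbation cannot remove the spectrum inside.** Let $\|K\|<1/6$ and $t\in[0,1]$. For $\lambda\in\Gamma$,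
$$\lambda-(T-tK)=(\lambda-T)\big(I+t(\lambda-T)^{-1}K\big)$$
is invertible, since $\|t(\lambda-T)^{-1}K\|<1$. So the spectral projection $P_t$ of $T-tK$ for the interior of $\Gamma$ is defined and depends norm-continuously on $t$. Projections at norm distance less than $1$ have the same rank, so the rank of $P_t$ is constant. At $t=0$ it is the rank of $P_0=T$, which is $1$. Hence $P_1\ne0$, and $T-K$ has a spectral point with real part greater than $\frac12$. So $T-K$ is not quasinilpotent. $\square$
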